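
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\newtheorem{example}[theorem]{Example}
\numberwithin{equation}{section}


\title{Tautological rings of strata of canonical divisors with mostly simple zeros}

\begin{abstract}
Let $P(\mu)\subset\mathcal M_{g,n}$ be the stratum of canonical divisors with zeros of
multiplicities $\mu=(\mu_1,\dots,\mu_n)$. Its rational tautological ring is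
$\mathbb Q[\eta]/(\eta^{e(\mu)})$, where $\eta$ is the first Chern class of the line bundle
spanned by the defining differential. We prove that there is an absolute constant $C_0$ such that
$e(\mu_1,\dots,\mu_k,1,\dots,1)=\lfloor g/3\rfloor+1$ whenever $g>C_0(\mu_1+\dots+\mu_k)$.
This confirms a conjecture posed in \cite{CAAG}. The upper bound for $e(\mu)$ comes from the
Faber--Zagier relations and an asymptotic estimate of one coefficient. The lower bound comes from
a localization argument in Chow groups, on a projective bundle over an open subset of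
$\mathcal M_{g,k}$, combined with the stable cohomology of $\mathcal M_{g,k}$. We also show that
every $C_0>3/2$ suffices once $g$ is large and that no $C_0<3/2$ works for all $g$.
\end{abstract}


\section{Introduction}

We work over $\mathbb C$, and Chow groups have rational coefficients.

\subsection{Strata and their tautological rings}
Let $g\ge2$ and let $\mu=(\mu_1,\dots,\mu_n)$ be a tuple of positive integers with
$\sum_i\mu_i=2g-2$. The stratum of canonical divisors of type $\mu$ is
\[
P(\mu)=\Bigl\{(C,z_1,\dots,z_n)\ \Big|\ \sum_i\mu_iz_i\sim K_C\Bigr\}\subset\mathcal M_{g,n},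
\]
where $C$ is a smooth curve of genus $g$ and the $z_i$ are distinct points. It is well known
that $P(\mu)$ is smooth. A point of $P(\mu)$ carries a holomorphic differential, unique up to
scale, with zeros of order exactly $\mu_i$ at $z_i$ and no others.

Let $\pi:\mathcal C\to P(\mu)$ be the universal curve, with sections $\sigma_1,\dots,\sigma_n$
whose images are $Z_1,\dots,Z_n$, and put $K=c_1(\omega_\pi)$. The line bundle
$\mathcal L=\omega_\pi(-\sum_i\mu_iZ_i)$ is trivial on each fiber. So $\pi_*\mathcal L$ is a line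
bundle, its formation commutes with base change, and $\pi^*\pi_*\mathcal L\cong\mathcal L$. Its
fiber at $(C,z_1,\dots,z_n)$ is the line spanned by the differential just described. Define
\[
\psi_i=c_1(\sigma_i^*\omega_\pi),\qquad \kappa_j=\pi_*(K^{j+1}),\qquad
\eta=c_1(\pi_*\mathcal L),
\]
in $A^1$, $A^j$ and $A^1$ of $P(\mu)$. The \emph{tautological ring} $R^*(P(\mu))$ is the subring
of $A^*(P(\mu))$ generated by all these classes. It is known (Chen) that $\eta$ alone generates it.
We recall the computation, because we need the exact coefficients. Throughout we put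
\begin{equation}\label{eq:sj}
m_i=\mu_i+1\ge2,\qquad s_j=s_j(\mu)=\sum_{i=1}^n\bigl(m_i-m_i^{-j}\bigr).
\end{equation}

\begin{lemma}\label{lem:chen}
On $P(\mu)$ we have $\psi_i=\eta/m_i$ for all $i$ and $\kappa_j=s_j\eta^j$ for all $j\ge0$.
\end{lemma}

\begin{proof}
From $\pi^*\pi_*\mathcal L\cong\mathcal L$ we get $K=\eta+\sum_i\mu_i[Z_i]$. The sections are
disjoint, $\sigma_i^*K=\psi_i$ and $\sigma_i^*[Z_i]=-\psi_i$. So restriction to $Z_i$ gives
$\psi_i=\eta-\mu_i\psi_i$, that is, $\psi_i=\eta/m_i$. For $j\ge1$,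
\[
\kappa_j=\pi_*(K^j\cdot K)=\eta\,\kappa_{j-1}+\sum_i\mu_i\psi_i^j .
\]
Now $\kappa_0=2g-2=\sum(m_i-1)=s_0$, and the claim follows by induction from
$(m-m^{1-j})+(m-1)m^{-j}=m-m^{-j}$.
\end{proof}

Since $A^j(P(\mu))=0$ for large $j$, we conclude that
$R^*(P(\mu))=\mathbb Q[\eta]/(\eta^{e(\mu)})$, where $e(\mu)$ is the least exponent $e\ge0$ with
$\eta^{e}=0$. The only question is the value of $e(\mu)$. We study it when almost all zeros are
simple. For positive integers $\mu_1,\dots,\mu_k$ with $\mu_1+\dots+\mu_k\le2g-2$, write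
$P(\mu_1,\dots,\mu_k,1,\dots,1)$ for the stratum in genus $g$ whose remaining entries all equal
$1$. The following statement was posed as a conjecture in \cite{CAAG}.

\begin{theorem}\label{thm:main}
There is an absolute constant $C_0>0$, independent of $g$, $k$ and the $\mu_i$, such that for all
$k\ge1$, all positive integers $\mu_1,\dots,\mu_k$ and all $g$ with
$g>C_0(\mu_1+\dots+\mu_k)$ and $\mu_1+\dots+\mu_k\le 2g-2$,
\[
R^*(P(\mu_1,\dots,\mu_k,1,\dots,1))=\mathbb Q[\eta]/(\eta^{\lfloor g/3\rfloor+1}).
\]
\end{theorem}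

The exponent $\lfloor g/3\rfloor+1$ can be read off from $\mathcal M_g$, at least heuristically. The
classes $\kappa_1,\kappa_2,\dots$ satisfy no polynomial relation in $A^d(\mathcal M_g)$ for
$d\le g/3$ (Proposition~\ref{prop:stable}), while the Faber--Zagier relations \cite{PP} include one
in degree $\lfloor g/3\rfloor+1$. By Lemma~\ref{lem:chen}, a relation in degree $r$ on
$\mathcal M_g$ becomes on $P(\mu)$ a number times $\eta^r$. One therefore expects
$\eta^{\lfloor g/3\rfloor+1}=0$, unless the number happens to vanish, and no vanishing before that,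
unless the geometry of $P(\mu)$ creates new relations. Each half of this expectation becomes a
theorem.

\begin{theorem}[Vanishing]\label{thm:A}
There is an absolute $g_0$ such that for all $g\ge g_0$ and all tuples $\mu$ of positive integers
with sum $2g-2$, $\eta^{\lfloor g/3\rfloor+1}=0$ in $A^*(P(\mu))$.
\end{theorem}

\begin{theorem}[Non-vanishing]\label{thm:B}
Let $g\ge2$, $k\ge0$, and $\mu=(\mu_1,\dots,\mu_k,1^l)$ with $\mu_i\ge1$, $M=\sum_{i\le k}\mu_i$
and $l=2g-2-M$. If $d\ge1$, $3d\le g$ and $d+M\le g-2$, then $\eta^d\ne0$ in $A^d(P(\mu))$.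
\end{theorem}

The vanishing theorem needs no assumption on the shape of $\mu$. Together they give the following
more precise statement, in which $M^*(\mu)=\sum_{\mu_i\ge2}\mu_i$.

\begin{theorem}\label{thm:range}
\begin{enumerate}
\item For $g\ge g_0$ and every $\mu$, $e(\mu)\le\lfloor g/3\rfloor+1$. For every $g\ge2$ and every
$\mu$ with $M^*(\mu)\le g-2$, $e(\mu)\ge1+\min(\lfloor g/3\rfloor,\,g-2-M^*(\mu))$. Hence
$R^*(P(\mu))=\mathbb Q[\eta]/(\eta^{\lfloor g/3\rfloor+1})$ whenever $g\ge g_0$ and
$M^*(\mu)+\lfloor g/3\rfloor\le g-2$.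
\item For every $C_0>3/2$ there is $g_1(C_0)$ such that the equality of Theorem~\ref{thm:main}
holds whenever $g\ge g_1(C_0)$ and $g>C_0(\mu_1+\dots+\mu_k)$.
\item No $C_0<3/2$ works in Theorem~\ref{thm:main}: in genus $3$, $R^*(P(2,1,1))=\mathbb Q$.
\end{enumerate}
\end{theorem}

The constant $g_0$ is absolute, but we do not make it explicit. We determine neither the optimal
$C_0$ nor $e(\mu)$ for $M^*(\mu)$ beyond the range in Theorem~\ref{thm:range}.

\begin{proof}[Proof of Theorem~\ref{thm:main} from Theorems~\ref{thm:A} and~\ref{thm:B}]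
Take $C_0=\max(6,g_0)$ and let $g>C_0M$ with $M=\sum_{i\le k}\mu_i\ge1$. Then $g>g_0$ and $g\ge7$.
Put $d=\lfloor g/3\rfloor\ge2$. We have $d+M\le g/3+g/6=g/2\le g-2$. So $\eta^d\ne0$ by
Theorem~\ref{thm:B} and $\eta^{d+1}=0$ by Theorem~\ref{thm:A}, that is, $e(\mu)=d+1$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:range}(1),(2)]
(1) The upper bound is Theorem~\ref{thm:A}. For the lower bound, order the entries so that
$\mu_1,\dots,\mu_k$ are exactly those $\ge2$ (possibly $k=0$); then $M=M^*(\mu)$. Put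
$d=\min(\lfloor g/3\rfloor,g-2-M)$. If $d\ge1$, Theorem~\ref{thm:B} applies. If $d=0$, the claim
says only that $P(\mu)\neq\emptyset$; for $M\le g-2$ this is shown in
Remark~\ref{rem:nonempty}. The last sentence of (1) follows.

(2) We have $M^*(\mu)\le\mu_1+\dots+\mu_k<g/C_0$. So
$M^*(\mu)+\lfloor g/3\rfloor\le g(\frac1{C_0}+\frac13)$, which is at most $g-2$ as soon as
$g(\frac23-\frac1{C_0})\ge2$. Since $C_0>3/2$, this holds for all large $g$. So by (1) we may take
for $g_1(C_0)$ any integer that is at least $g_0$ and at least $2/(\frac23-\frac1{C_0})$.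
\end{proof}

Part (3) is proved in Section~\ref{sec:genus3}. If one prefers unordered zeros and divides $P(\mu)$
by the group permuting zeros of equal multiplicity, $e(\mu)$ does not change: with rational
coefficients, pullback along a finite quotient is injective.

\subsection{The two arguments}
For vanishing, the number multiplying $\eta^r$ in the Faber--Zagier relation is a signed sum over
partitions of $r$, with coefficients growing like factorials. The point is that the partitions
$(r-j,1,\dots,1)$ with $j$ bounded dominate, and that their contributions add up to a nonzero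
multiple of $e^{-\theta}$ with $\theta$ bounded. This is Section~\ref{sec:vanishing}.

For non-vanishing, we consider a projective bundle $X$ of differentials over an open part of
$\mathcal M_{g,k}$ and the complement $P'\subset X$ of a discriminant $T$. Ordering the simple zeros
gives a finite \'etale cover of $P'$ that maps to $P(\mu)$, so if $\eta^d=0$ on $P(\mu)$, then
$\eta^d=0$ on $P'$, and $\eta^d$ is the class of a cycle supported on $T$. We parametrize $T$ by
spaces whose low-degree cohomology is tautological, compute all classes on $X$ that come from $T$ in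
this way, and find that a ring homomorphism $\varepsilon$ to $\mathbb Q[\eta]$, \emph{defined on the
polynomial ring} $\mathbb Q[\kappa,\psi,\eta]$, kills all of them but fixes $\eta^d$. Since
$\mathbb Q[\kappa,\psi,\eta]$ embeds into $H^*(X)$ in the relevant degrees, this is a contradiction.
Section~\ref{sec:tools} prepares the tools, and Section~\ref{sec:nonvanishing}
begins with the case $k=0$, $d=1$ worked by hand.

\section{Vanishing}\label{sec:vanishing}

\subsection{The relations on a stratum}
We recall the Faber--Zagier relations. Let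
\[
A(t)=\sum_{i\ge0}\frac{(6i)!}{(3i)!(2i)!}t^i,\qquad
B(t)=\sum_{i\ge0}\frac{(6i)!}{(3i)!(2i)!}\,\frac{6i+1}{6i-1}\,t^i,
\]
and, with variables $p=(p_1,p_3,p_4,p_6,\dots)$ indexed by the positive integers not congruent to
$2$ modulo $3$,
\[
\Psi(t,p)=(1+tp_3+t^2p_6+\cdots)A(t)+(p_1+tp_4+\cdots)B(t).
\]
For a partition $\sigma$ with parts $\not\equiv2$ mod $3$ let $p^\sigma$ be the corresponding
monomial and $|\sigma|$ the sum of the parts. Write $\log\Psi=\sum C_r(\sigma)t^rp^\sigma$ and
$\gamma=\sum C_r(\sigma)\kappa_rt^rp^\sigma$ with $\kappa_0=2g-2$.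

\begin{theorem}[Pandharipande--Pixton \cite{PP}]\label{thm:PP}
The coefficient of $t^rp^\sigma$ in $\exp(-\gamma)$ vanishes in $A^r(\mathcal M_g)$ if
$g-1+|\sigma|<3r$ and $g\equiv r+|\sigma|+1\bmod 2$.
\end{theorem}

We use only $\sigma=\emptyset$ and $\sigma=(1)$; the second is needed because of the parity
condition. Modulo $p_1^2$ and the other variables, $\log\Psi\equiv\log A+p_1B/A$. Rescale
$t=x/432$ and put
\[
\mathcal A(x)=A(x/432)=\sum_{j\ge0}\alpha_jx^j,\quad \mathcal B(x)=B(x/432),\quad
\log\mathcal A=\sum_{j\ge1}c_jx^j,\quad \mathcal B/\mathcal A=\sum_{j\ge0}b_jx^j ,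
\]
so that $b_0=-1$. The $\kappa_j$ on $P(\mu)$ are pulled back from $\mathcal M_g$, so we may
substitute $\kappa_j=s_j\eta^j$. Put
\begin{equation}\label{eq:F}
F(x)=\exp\Bigl(-\sum_{j\ge1}c_js_jx^j\Bigr)=\sum_{j\ge0} f_jx^j,\qquad
w_r=[x^r]\;F(x)\cdot\Bigl(-\sum_{j\ge0}b_js_jx^j\Bigr).
\end{equation}
Up to the nonzero factor $432^r$, the coefficients of $t^r$ and of $t^rp_1$ in $\exp(-\gamma)$ become
$f_r\eta^r$ and $w_r\eta^r$ on $P(\mu)$. Let $r=\lfloor g/3\rfloor+1$ from now on.
\begin{itemize}
\item If $g=3m$ or $g=3m+2$, then $r=m+1$, $3r>g-1$ and $g\equiv m\equiv r+1$ mod $2$. So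
$f_r\eta^r=0$ (take $\sigma=\emptyset$).
\item If $g=3m+1$, then $r=m+1$, $3r>g$ and $g\equiv m+1\equiv r$ mod $2$. So $w_r\eta^r=0$ (take
$\sigma=(1)$).
\end{itemize}
Theorem~\ref{thm:A} thus follows from:

\begin{proposition}\label{prop:coeff}
For all sufficiently large $r$, and every $\mu$ of genus $g$ with $\lfloor g/3\rfloor+1=r$, we have
$f_r\ne0$ and $w_r\ne0$. The bound on $r$ does not depend on $\mu$.
\end{proposition}

\begin{example}\label{ex:genus3}
Let $g=3$, so $r=2$ and $f_2=\frac12c_1^2s_1^2-c_2s_2$. From \eqref{eq:alpha} below,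
$\alpha_1=\frac5{36}$ and $\alpha_2=\frac{385}{2592}$, so $c_1=\frac5{36}$ and
$c_2=\alpha_2-\frac12\alpha_1^2=\frac{360}{2592}=\frac5{36}$. For $\mu=(1,1,1,1)$ we have $s_1=6$,
$s_2=7$, hence $f_2=\frac5{36}(\frac52-7)=-\frac58\ne0$ and $\eta^2=0$. Since $\eta\neq0$ by
Theorem~\ref{thm:B} with $k=0$ and $d=1$, $R^*(P(1,1,1,1))=\mathbb Q[\eta]/(\eta^2)$.
\end{example}

\subsection{What to expect}
In Example~\ref{ex:genus3} the term $-c_2s_2$ of the partition $(2)$ beats the term of $(1,1)$,
which has the opposite sign. For large $r$ the picture is this. The $s_j$ all have order $r$, and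
$c_j$ grows like $(j-1)!$. So the partition $(r)$ contributes $-c_rs_r$, of order $r!$, whereas
$(1^r)$ contributes only $(c_1s_1)^r/r!$ in absolute value, which is at most exponential in $r$. The
partition $(r-j,1^j)$ with $j$ fixed is \emph{not} negligible, because
$c_{r-j}\approx c_rr^{-j}$ while $s_1^j$ has order $r^j$. It contributes about
$-c_rs_r\cdot\frac{1}{j!}(-c_1s_1/r)^j$. If all else is small, then
$f_r\approx-c_rs_r\,e^{-c_1s_1/r}$, which is not zero because $c_1s_1/r$ stays bounded. The
rest of this section makes this precise.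

Constants, also those implied in $O(\cdot)$, are absolute; in $O_j(\cdot)$ they may depend on $j$.

\subsection{Bounds for the coefficients}

\emph{The numbers $s_j$.} Let $S=4g-4$. As each $m_i\ge2$, $s_j$ is nondecreasing in $j$. Moreover
$\sum m_i=2g-2+n\le S$. So
\begin{equation}\label{eq:sbounds}
\tfrac S2=s_0\le s_j\le S\qquad(j\ge0).
\end{equation}
As $3r-3\le g\le3r-1$, we have $S\le12r$, and $S\ge12r-16\ge6r$ for $r\ge3$.

\emph{The numbers $\alpha_j$.} The ratio of consecutive coefficients of $A$ is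
\[
\frac{(6j+1)(6j+2)\cdots(6j+6)}{(3j+1)(3j+2)(3j+3)(2j+1)(2j+2)}
=432\,\frac{(j+\frac16)(j+\frac56)}{j+1},
\]
and $(j+\frac16)(j+\frac56)=j(j+1)+\frac5{36}$. Hence
\begin{equation}\label{eq:alpha}
\alpha_0=1,\qquad\alpha_1=\tfrac5{36},\qquad
\alpha_{j+1}=\alpha_j\Bigl(j+\frac5{36(j+1)}\Bigr).
\end{equation}
For $j\ge1$ put $\alpha_j=a_j(j-1)!$. Then $a_1=\frac5{36}$ and
$a_{j+1}=a_j\bigl(1+\frac5{36j(j+1)}\bigr)$. Since $\sum_{j\ge1}\frac1{j(j+1)}=1$, the $a_j$
increase to a limit $a_*>0$, and
\[
\tfrac5{36}\le a_j\le\tfrac5{36}e^{5/36}\le\tfrac5{36}\cdot\tfrac{36}{31}<\tfrac16 .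
\]
The growth of $\alpha_j$ makes convolutions of the sequence with itself small: for $j\ge2$,
\begin{equation}\label{eq:conv}
\sum_{i=1}^{j-1}i\,\alpha_i\alpha_{j-i}\le\frac1{36}\sum_{i=1}^{j-1}i!\,(j-1-i)!
=\frac{(j-1)!}{36}\sum_{i=1}^{j-1}\binom{j-1}i^{-1}\le\frac{(j-1)!}{18}\le\frac25\alpha_j .
\end{equation}
Indeed the last sum is at most $1+\frac{j-2}{j-1}\le2$, because $\binom{j-1}i\ge j-1$ for
$1\le i\le j-2$.

\emph{The numbers $c_j$.} We have $c_1=\alpha_1$, and we claim that
\begin{equation}\label{eq:c}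
\alpha_j\Bigl(1-\frac1j\Bigr)\le c_j\le\alpha_j\qquad(j\ge2).
\end{equation}
Comparing coefficients in $x\mathcal A'=\mathcal A\cdot x(\log\mathcal A)'$ gives
$jc_j=j\alpha_j-\sum_{i=1}^{j-1}ic_i\alpha_{j-i}$. If $0\le c_i\le\alpha_i$ for all $i<j$, then
$c_j\le\alpha_j$, and by \eqref{eq:conv} $jc_j\ge j\alpha_j-\alpha_j$; this proves \eqref{eq:c} by
induction. In particular $c_j\ge\frac12\alpha_j>0$ for all $j\ge1$, and $c_j/\alpha_j\to1$.

\emph{The numbers $b_j$.} Since $\frac{6j+1}{6j-1}=-1+\frac{12j}{6j-1}$, we have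
$\mathcal B=-\mathcal A+\sum_{j\ge1}\beta_jx^j$ with
$0<\beta_j=\frac{12j}{6j-1}\alpha_j\le\frac{12}5\alpha_j$. The coefficients of
$1/\mathcal A=\exp(-\sum c_jx^j)$ are bounded in absolute value by those of
$\exp(\sum c_jx^j)=\mathcal A$. So for $j\ge1$, by \eqref{eq:conv},
\begin{equation}\label{eq:b}
|b_j|\le\sum_{i=1}^j\beta_i\alpha_{j-i}\le\tfrac{12}5\bigl(1+\tfrac25\bigr)\alpha_j\le4\alpha_j
\le8c_j .
\end{equation}

\subsection{A majorant for the small parts}
Parts of size $>r/2$ occur at most once in a partition of $r$. The other parts are collected in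
\[
F_\le=\exp\Bigl(-\sum_{j\le r/2}c_js_jx^j\Bigr)=\sum_{j\ge0}\varphi_jx^j .
\]
We bound its coefficients by evaluating a majorant at $\rho=4/r$. For this radius the factorial
growth of $\alpha_j$ up to $j=r/2$ is still compensated by $\rho^j$, while $\rho^{-r}=(r/4)^r$ is
much smaller than $r!\ge(r/e)^r$.

\begin{lemma}\label{lem:majorant}
There is an absolute constant $\Theta$ such that
\begin{equation}\label{eq:maj}
S\sum_{1\le j\le r/2}\alpha_j\rho^j\le\Theta\qquad\text{and}\qquad
|\varphi_j|\le e^\Theta(r/4)^j\quad\text{for all }j\ge0.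
\end{equation}
\end{lemma}

\begin{proof}
We may assume $r\ge4$, since $g$, and hence $S$, is bounded for $r\le3$. Let
$h=\lfloor r/2\rfloor\ge2$ and $\tau_j=(j-1)!\rho^j$. The ratio $\tau_{j+1}/\tau_j=4j/r$ increases
with $j$, so $\tau_j\le\max(\tau_2,\tau_h)$ for $2\le j\le h$. Here $\tau_1=4/r$ and
$\tau_2=16/r^2$. Also $\log h!\le\log h+\int_1^h\log x\,dx$ gives $h!\le e\,h\,(h/e)^h$. Together
with $4/r\le2/h$ this yields $\tau_h\le(h-1)!(2/h)^h\le e(2/e)^h$. Therefore
\[
\sum_{1\le j\le h}\tau_j\le\frac4r+\frac r2\max\Bigl(\frac{16}{r^2},\,e(2/e)^h\Bigr)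
=O\Bigl(\frac1r\Bigr).
\]
The first bound follows from $S\le12r$ and $\alpha_j\le\frac16(j-1)!$.

For all $r$, since
$0\le c_js_j\le S\alpha_j$, the coefficients of $F_\le$ are bounded in absolute value by those of
$\exp(S\sum_{1\le j\le r/2}\alpha_jx^j)$. The latter are nonnegative, and the value of this series at
$\rho$ is at most $e^\Theta$. So $|\varphi_j|\rho^j\le e^\Theta$.
\end{proof}

We shall also use that for $0\le j<r/2$
\begin{equation}\label{eq:ratio}
\frac{c_{r-j}}{c_r}\le2\,\frac{\alpha_{r-j}}{\alpha_r}\le2\,\frac{(r-j-1)!}{(r-1)!}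
\le2\Bigl(\frac2r\Bigr)^j,
\end{equation}
because $a_{r-j}\le a_r$ and each factor of $(r-1)(r-2)\cdots(r-j)$ exceeds $r/2$.

\subsection{Non-vanishing of $f_r$}
Put $C_>=\sum_{j>r/2}c_js_jx^j$. Two indices $>r/2$ add up to more than $r$. So
$F\equiv F_\le(1-C_>)$ modulo $x^{r+1}$, and
\[
f_r=\varphi_r-c_rs_r\Sigma_r,\qquad
\Sigma_r=\sum_{0\le j<r/2}t_j,\qquad t_j=\frac{c_{r-j}s_{r-j}}{c_rs_r}\varphi_j .
\]

\emph{The term $\varphi_r$ is negligible.} For $r\ge3$, \eqref{eq:c} and \eqref{eq:sbounds} give
\[
c_rs_r\ge\tfrac12\cdot\tfrac5{36}(r-1)!\cdot3r=\tfrac5{24}\,r!\ge\tfrac5{24}(r/e)^r .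
\]
With \eqref{eq:maj}, $|\varphi_r|/(c_rs_r)=O((e/4)^r)\to0$.

\emph{The sum $\Sigma_r$.} Put $\theta=c_1s_1/r$. Then $0\le\theta\le\frac5{36}\cdot12=\frac53$.
\begin{itemize}
\item By \eqref{eq:maj}, \eqref{eq:ratio} and $s_{r-j}\le s_r$ we have
$|t_j|\le2e^\Theta2^{-j}$ for $0\le j<r/2$.
\item For fixed $j$ and $r\to\infty$, $t_j-(-\theta)^j/j!\to0$ uniformly in $\mu$. Indeed
\[
t_j=\Bigl(r^j\frac{c_{r-j}}{c_r}\Bigr)\Bigl(\frac{s_{r-j}}{s_r}\Bigr)\bigl(r^{-j}\varphi_j\bigr).
\]
The first factor tends to $1$, since $c_i/\alpha_i\to1$, $a_i\to a_*>0$ and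
$r^j\frac{(r-j-1)!}{(r-1)!}\to1$. The second tends to $1$ uniformly in $\mu$, since
$0\le s_r-s_{r-j}\le n2^{-(r-j)}\le S2^{-(r-j)}$ and $s_r\ge S/2$. The third is
$(-\theta)^j/j!+O_j(1/r)$: for $r\ge2j$, $\varphi_j$ is a sum over all partitions of $j$, the
partition $1^j$ contributes $(-c_1s_1)^j/j!$, and the others have at most $j-1$ parts and contribute
$O_j(S^{j-1})=O_j(r^{j-1})$.
\end{itemize}
For every fixed $J$ and all $r>2J$, therefore,
\[
\bigl|\Sigma_r-e^{-\theta}\bigr|\le\sum_{j\le J}\Bigl|t_j-\frac{(-\theta)^j}{j!}\Bigr|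
+\sum_{j>J}\Bigl(2e^\Theta2^{-j}+\frac{(5/3)^j}{j!}\Bigr).
\]
Choosing first $J$ and then $r$ large, we see that $\Sigma_r-e^{-\theta}\to0$ uniformly in $\mu$.
Since $e^{-\theta}\ge e^{-5/3}$, there is an absolute $r_0$ such that
\begin{equation}\label{eq:fr}
\frac{f_r}{-c_rs_r}=\Sigma_r-\frac{\varphi_r}{c_rs_r}\ge\tfrac14e^{-5/3}>0\qquad(r\ge r_0).
\end{equation}

\subsection{Non-vanishing of $w_r$}
The term $j=0$ of the second factor in \eqref{eq:F} contributes $-b_0s_0f_r=(2g-2)f_r$. We show that
the rest is only $O(c_rs_r)$, so that this term wins because of the additional factor $2g-2$. Let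
$H=\sum_{j\ge1}b_js_jx^j=H_\le+H_>$, split at $j\le r/2$ and $j>r/2$.
Then $w_r=(2g-2)f_r-[x^r]FH$ and, since products of two series with all exponents $>r/2$ do not
matter,
\[
[x^r]FH=[x^r]F_\le H_\le-[x^r]F_\le C_>H_\le+[x^r]F_\le H_> .
\]
By \eqref{eq:b}, the coefficients of $F_\le H_\le$ are bounded in absolute value by those of
$\exp(S\sum_{1\le j\le r/2}\alpha_jx^j)\cdot4S\sum_{1\le j\le r/2}\alpha_jx^j$. Evaluation at $\rho$
and \eqref{eq:maj} give $|[x^j]F_\le H_\le|\le4\Theta e^\Theta(r/4)^j$ for all $j$. Hence: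
\begin{itemize}
\item the first term is $O((r/4)^r)=o(c_rs_r)$;
\item the second is at most
$\sum_{0\le j<r/2}c_{r-j}s_{r-j}\cdot4\Theta e^\Theta(r/4)^j=O(c_rs_r\sum_j2^{-j})=O(c_rs_r)$ in
absolute value, by \eqref{eq:ratio};
\item the third is at most $\sum_{0\le j<r/2}8c_{r-j}s_{r-j}|\varphi_j|=O(c_rs_r)$ in absolute
value, by \eqref{eq:b}, \eqref{eq:maj} and \eqref{eq:ratio}.
\end{itemize}
So $[x^r]FH=O(c_rs_r)$, while $(2g-2)|f_r|\ge(2g-2)\frac14e^{-5/3}c_rs_r$ by \eqref{eq:fr}. As
$2g-2\to\infty$, $w_r\ne0$ for $r$ large. This proves Proposition~\ref{prop:coeff} and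
Theorem~\ref{thm:A}. \qed

\section{Tools for non-vanishing}\label{sec:tools}

\subsection{Conventions}
All stacks below are of the form $[Y/G]$ with $Y$ quasi-projective and $G$ finite (use level
structures on the curves). Their Chow groups, cohomology and Borel--Moore homology, always with
rational coefficients, are the $G$-invariants of those of $Y$. Taking $G$-invariants is exact, so
the localization sequences hold, as does the cycle class map $A_j\to H^{BM}_{2j}$ with its
compatibility with proper pushforward and open restriction \cite[Ch.~19]{Fulton}. If $Y$ is smooth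
of pure dimension $N$, then $A_{N-j}(Y)=A^j(Y)$ and $H^{BM}_{2N-j}(Y)=H^j(Y)$. Since
$H^{BM}_i(W)=0$ for $i>2\dim W$, the localization sequence gives for smooth $Y$ and
$W\subset Y$ closed of codimension $\ge c$:
\begin{equation}\label{eq:codim}
H^j(Y)\to H^j(Y\setminus W)\ \text{ is injective for } j\le2c-1 \text{ and bijective for }
j\le2c-2 .
\end{equation}
For a vector bundle $E$, $\mathbb P(E)$ denotes the bundle of lines in $E$.

\subsection{Stable cohomology}

\begin{proposition}\label{prop:stable}
Let $\kappa_j$ have degree $2j$ and $\psi_i$ degree $2$. For $k\ge1$ the map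
$\mathbb Q[\kappa_1,\kappa_2,\dots,\psi_1,\dots,\psi_k]\to H^*(\mathcal M_{g,k})$ is injective in
degrees $i\le2g/3$ and surjective in degrees $i\le(2g-2)/3$. For $k=0$ it is injective in degrees
$i\le2g/3$.
\end{proposition}

Here $\kappa_j$ is always pulled back from $\mathcal M_g$. We shall need exactly these ranges, so
we derive them from the following two results. Let $\Gamma_{g,r}^s$ be the mapping class group of a
genus $g$ surface with $r$ boundary components and $s$ labelled punctures, and
$\Gamma_{g,r}=\Gamma_{g,r}^0$. Then $H^*(\mathcal M_{g,k})=H^*(\Gamma^k_{g,0};\mathbb Q)$.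
\begin{itemize}
\item (Boldsen \cite{Boldsen}, Randal-Williams \cite{RW}; see Wahl's survey \cite{Wahl}.) For
$r\ge1$, $H_i(\Gamma_{g,r})\to H_i(\Gamma_{g,r+1})$ is an isomorphism for $i\le2g/3$, and
$H_i(\Gamma_{g,r+1})\to H_i(\Gamma_{g+1,r})$ is surjective for $i\le(2g+1)/3$ and an isomorphism
for $i\le(2g-2)/3$.
\item (Madsen--Weiss \cite{MW}.) $H^*(\Gamma_{\infty,1};\mathbb Q)=\mathbb
Q[\kappa_1,\kappa_2,\dots]$.
\end{itemize}

\begin{proof}[Proof of Proposition~\ref{prop:stable}]
Coefficients are rational. We claim that for $r+s\ge1$ the map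
$\mathbb Q[\kappa,\psi_1,\dots,\psi_s]\to H^*(\Gamma_{g,r}^s)$ is injective in degrees $i\le2g/3$ and
bijective in degrees $i\le(2g-2)/3$. The case $r=0$, $s=k$ is the assertion for $k\ge1$, and the
assertion for $k=0$ follows by pulling back to $\mathcal M_{g,1}$.

\emph{The case $s=0$.} The composite
$H_i(\Gamma_{g,1})\to H_i(\Gamma_{g,2})\to H_i(\Gamma_{g+1,1})$ is surjective for $i\le2g/3$ and an
isomorphism for $i\le(2g-2)/3$. These ranges grow with $g$, so the same holds for the map from
$H_i(\Gamma_{g,1})$ to the stable homology. Dualizing and using \cite{MW} we get the claim for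
$r=1$. The isomorphisms $H_i(\Gamma_{g,1})\cong H_i(\Gamma_{g,r})$ for $i\le2g/3$ give it for
all $r\ge1$. The classes $\kappa_j$ are compatible with all these maps.

\emph{The case $s\ge1$.} Gluing a punctured disc to a boundary component makes
$B\Gamma_{g,r+1}^{s-1}$ the circle bundle of unit tangent vectors at the $s$-th puncture over
$B\Gamma_{g,r}^s$. Its Euler class is $\pm\psi_s$, so we have a Gysin sequence
\[
H^{i-1}(\Gamma_{g,r}^s)\to H^{i-1}(\Gamma_{g,r+1}^{s-1})\to H^{i-2}(\Gamma_{g,r}^s)
\xrightarrow{\ \pm\psi_s\ }H^i(\Gamma_{g,r}^s)\to H^i(\Gamma_{g,r+1}^{s-1}),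
\]
and restriction to $\Gamma_{g,r+1}^{s-1}$ preserves $\kappa_j$ and $\psi_1,\dots,\psi_{s-1}$. We
induct on $s$ (for all $r$ at once) and, for given $s$, on $i$.

\emph{Surjectivity, $i\le(2g-2)/3$.} The image of $y\in H^i(\Gamma_{g,r}^s)$ in
$H^i(\Gamma_{g,r+1}^{s-1})$ is a polynomial in $\kappa,\psi_1,\dots,\psi_{s-1}$. Subtracting the same
polynomial from $y$ leaves a class $\psi_sy'$ with $y'\in H^{i-2}(\Gamma_{g,r}^s)$, and $y'$ is a
polynomial by induction on $i$.

\emph{Injectivity, $i\le2g/3$.} Let $f=f_0+\psi_sf_1$ be a polynomial of degree $i$ that vanishes in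
$H^i(\Gamma_{g,r}^s)$, where $f_0$ does not involve $\psi_s$. Restricting to
$\Gamma_{g,r+1}^{s-1}$, where $\psi_s$ vanishes, gives $f_0=0$. As
$i-1\le\frac{2g-3}3\le\frac{2g-2}3$, the group $H^{i-1}(\Gamma_{g,r+1}^{s-1})$ consists of
polynomials, so the first map of the sequence is surjective. Hence multiplication by $\psi_s$ is
injective on $H^{i-2}(\Gamma_{g,r}^s)$, so $f_1$ vanishes there, and $f_1=0$ as a polynomial by
induction on $i$.
\end{proof}

\subsection{A dimension bound}
By Riemann--Roch, $h^0(K_C-E)=h^0(E)-\deg E+g-1$ for a divisor $E$ on $C$. So differentials vanishing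
along an effective $E$ form a space of the expected dimension $g-\deg E$ exactly when $h^0(E)=1$. The
next lemma controls where this fails.

\begin{lemma}\label{lem:dim}
Let $s\ge1$, $\nu_1,\dots,\nu_s\ge1$, $\delta=\sum\nu_j$ and $a\ge1$. The locus
$Y_a\subset\mathcal M_{g,s}$ where $h^0(\sum\nu_jz_j)=a+1$ has dimension at most
$2g-3+\delta+s-a$. Consequently:
\begin{enumerate}
\item $\{h^0(\sum\nu_jz_j)\ge2\}$ has codimension at least $g+1-\delta$ in $\mathcal M_{g,s}$;
\item $\{(C,z,[\omega])\mid h^0(\sum\nu_jz_j)\ge2,\ \operatorname{div}\omega\ge\sum\nu_jz_j\}$ has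
dimension at most $3g-4+s$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $W_a$ be the space of triples $(C,z,[f])$ with $(C,z)\in Y_a$ and
$[f]\in\mathbb P(H^0(\sum\nu_jz_j)/\mathbb C)$. It has dimension $\dim Y_a+a-1$, and $[f]$ is a
nonconstant function up to affine transformations of the target. So it suffices to show
$\dim W_a\le2g-4+\delta+s$, and we do this by counting branch points.

Stratify $W_a$ by the polar divisor $\sum\nu_j'z_j$ of $f$, of degree $\delta'\le\delta$ and with
$s'$ points in its support, and by the number $b$ of finite branch points of $f$. By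
Riemann--Hurwitz the total ramification of $f$ is $2g-2+2\delta'$, of which $\delta'-s'$ lies over
$\infty$. Hence $b\le2g-2+\delta'+s'$. Moreover $b\ge2$, because a connected cover of $\mathbb P^1$
branched over $\infty$ and at most one further point has genus $0$.

On a finite cover of a stratum, choose two finite branch points and normalize $f$ by an affine map
so that they are $0$ and $1$. The other $b-2$ finite branch points give a morphism to a variety of
dimension $b-2$. By Riemann's existence theorem there are only finitely many covers $(C,f)$ with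
given branch set and degree $\delta'$, up to isomorphism, and finitely many labellings of the poles.
The remaining $s-s'$ marked points move in $C$. So the fibers of this morphism have dimension at most
$s-s'$, and the stratum has dimension at most
$b-2+s-s'\le2g-4+\delta'+s\le2g-4+\delta+s$.

(1) follows since $\dim\mathcal M_{g,s}=3g-3+s$ and $a\ge1$. For (2), the fiber over a point of $Y_a$
is $\mathbb P(H^0(K_C-\sum\nu_jz_j))$, of dimension $g-\delta+a-1$ by Riemann--Roch. The sum
$(2g-3+\delta+s-a)+(g-\delta+a-1)$ is $3g-4+s$.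
\end{proof}

The bound in (2) does not depend on the $\nu_j$. This is what makes the bad loci of the next section
harmless.

\section{Non-vanishing}\label{sec:nonvanishing}

\subsection{The case $k=0$, $d=1$}\label{subsec:smallest}
We first show that $\eta\ne0$ in $A^1(P(1^{2g-2}))$ for $g\ge3$. Let $\mathbb E$ be the Hodge bundle,
$X=\mathbb P(\mathbb E)\to\mathcal M_g$, of dimension $N=4g-4$, and $\eta=c_1(\mathcal O(-1))$. Let
$P'\subset X$ be the open locus where $\omega$ has only simple zeros. Ordering the zeros gives a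
finite \'etale cover of $P'$ that maps to $P(1^{2g-2})$ compatibly with $\eta$. Pullback to this
cover is injective on rational Chow groups. So if $\eta=0$ on
$P(1^{2g-2})$, then $\eta=0$ in $A^1(P')$, and $\eta$ is the class of a cycle of dimension $N-1$ on
$T=X\setminus P'$.

Consider $T_0=\{(C,[\omega],p)\mid\operatorname{div}\omega\ge2p\}$, which maps onto $T$. Its fiber
over $(C,p)$ is $\mathbb P(H^0(K_C-2p))$, and $h^0(K_C-2p)=g-2$ unless $h^0(2p)=2$, that is, unless
$C$ is hyperelliptic and $p$ a Weierstrass point; then it is $g-1$. The exceptional part of $T_0$ has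
dimension $(2g-1)+(g-2)=3g-3<N-1$, since $g\ge3$. The rest is a $\mathbb P^{g-3}$-bundle over an
irreducible base, of dimension $(3g-2)+(g-3)=N-1$. So $T$ has at most one component of dimension
$N-1$, and every cycle of dimension $N-1$ on $T$ is a rational multiple of the pushforward of the
fundamental cycle of $T_0$. On the universal
curve over $X$, $T_0$ is the zero locus of the map from $\mathcal O(-1)$ to the bundle of relative
$1$-jets of $\omega_\pi$, whose Chern roots are $K$ and $2K$. It has the expected codimension $2$, and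
the zero scheme is smooth away from the exceptional part. So the pushforward is
\[
\pi_*\bigl((K-\eta)(2K-\eta)\bigr)=2\kappa_1-3(2g-2)\eta .
\]
We would get $\eta=c\,(2\kappa_1-6(g-1)\eta)$ in $H^2(X)$ for some $c\in\mathbb Q$. But $\kappa_1\ne0$
in $H^2(\mathcal M_g)$ by Proposition~\ref{prop:stable}, so $\kappa_1$ and $\eta$ are linearly
independent in $H^2(X)$. Comparing coefficients of $\kappa_1$ gives $c=0$, a contradiction.

The last step can be said differently: the linear map with $\kappa_1\mapsto3(g-1)\eta$ and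
$\eta\mapsto\eta$ kills the pushforward from $T_0$ but not $\eta$. Now $3(g-1)$ is exactly $s_1$ for
$\mu=(1^{2g-2})$, so this is the substitution of Lemma~\ref{lem:chen}, made before we know that
$\eta\ne0$ on $P'$.

For general $d$ and $k$ three things change. Cycles on $T$ of dimension $N-d$ are not known
explicitly, but their cycle classes on a smooth model of $T$ can be described by stable cohomology.
The smooth model exists only away from loci where some $h^0$ jumps, and we must see that these loci
are too small to matter. Finally, we must compute the pushforward of every tautological class on the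
model, and check that it is killed by the substitution.

\subsection{The projective bundle}\label{subsec:setup}
Let $k,\mu_1,\dots,\mu_k,M,l$ be as in Theorem~\ref{thm:B}, and let $d\ge0$ be an integer with
\[
3d\le g,\qquad d+M\le g-2 .
\]
(We allow $d=0$ for the sake of Remark~\ref{rem:nonempty}.) Let $\pi:\mathcal C\to\mathcal M_{g,k}$
be the universal curve, with sections $\sigma_i$ and images $Z_i$. We write $D=\sum_{i\le k}\mu_iz_i$,
and also $D$ for the divisor $\sum\mu_iZ_i$ on $\mathcal C$.

Let $U\subset\mathcal M_{g,k}$ be the open locus $h^0(D)=1$. By Lemma~\ref{lem:dim}(1) its complement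
has codimension at least $g+1-M>d$ (it is empty for $k=0$). Over $U$,
$E_D=\pi_*\omega_\pi(-D)$ is a vector bundle of rank $g-M\ge d+2$ whose formation commutes with base
change. Let $X=\mathbb P(E_D)\to U$ and $\eta=c_1(\mathcal O(-1))$. Points of $X$ are written
$(C,z,[\omega])$. The space $X$ is smooth and irreducible, of dimension
\[
N=(3g-3+k)+(g-M-1)=4g-4+k-M .
\]

Let $P'\subset X$ be the set of points at which $\omega$ vanishes to order exactly $\mu_i$ at $z_i$
for $i\le k$ and all its other zeros are simple. Its complement $T=X\setminus P'$ is the union of the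
loci where a zero $z_i$ has too high order, or two further zeros collide. It is parametrized by
\[
T_i=\{\operatorname{div}\omega\ge D+z_i\}\subset X\ (1\le i\le k),\qquad
T_0=\{(C,z,[\omega],p)\mid\operatorname{div}\omega\ge D+2p\}\subset\mathcal C_X,
\]
where $\mathcal C_X=\mathcal C\times_{\mathcal M_{g,k}}X$. These are closed, and
$\mathcal C_X\to X$ is proper. So
\[
\tilde T=T_0\sqcup T_1\sqcup\dots\sqcup T_k\to X
\]
is proper, with image exactly $T$ (if $p=z_i$ for a point of $T_0$, then its image lies in $T_i$). In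
particular $P'$ is open.

\begin{lemma}\label{lem:reduce}
If $\eta^d=0$ in $A^d(P(\mu))$, then $\eta^d=0$ in $A^d(P')$.
\end{lemma}

\begin{proof}
Ordering the $l$ simple zeros outside $z_1,\dots,z_k$ gives a finite \'etale map
$q:\tilde P\to P'$ of degree $l!$. The space $\tilde P$ is smooth, hence reduced, and its natural
morphism to $\mathcal M_{g,k+l}$ has image in $P(\mu)$, so it factors through $P(\mu)$. The
tautological differential identifies $\mathcal O(-1)$ on $\tilde P$ with the pullback of
$\pi_*\mathcal L$. Hence $\eta^d=0$ in $A^d(\tilde P)$, and $q_*q^*=l!$ gives the claim.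
\end{proof}

\subsection{Removing the bad loci}
Let $B_i\subset T_i$ be the closed locus $h^0(D+z_i)\ge2$, for $1\le i\le k$, and $B_0\subset T_0$
the closed locus $h^0(D+2p)\ge2$. By Lemma~\ref{lem:dim}(2), $\dim B_i\le3g-4+k$ and
$\dim B_0\le3g-3+k$; for $B_0$ use $s=k+1$ where $p\notin\{z_1,\dots,z_k\}$ and $s=k$ where
$p=z_i$. From $d+M\le g-2$,
\[
N-d=4g-4+k-M-d\ge3g-2+k .
\]
So the union $Z\subset T$ of the images of $B_0,\dots,B_k$ is closed of dimension $<N-d$. Put
\[
X^\circ=X\setminus Z\supset P',\quad T^\circ=T\cap X^\circ,\quad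
\tilde T^\circ=\text{preimage of }T^\circ\text{ in }\tilde T,\quad
T_i^*=T_i\setminus B_i,\quad \tilde T^*=\bigsqcup_{i=0}^kT_i^* .
\]
Then $\tilde T^\circ\subset\tilde T^*$ is open. We need both: $\tilde T^\circ$ is proper over
$X^\circ$, while $\tilde T^*$ is a union of projective bundles, as we now show.

\subsection{The smooth model $\tilde T^*$}\label{subsec:model}
Let $K=c_1(\omega_\pi)$, $L=\omega_\pi(-D)$ and $\xi=c_1(L)=K-\sum_i\mu_i[Z_i]$ on $\mathcal C$.

\emph{The pieces $T_i^*$, $1\le i\le k$.} Let $U_i=\{h^0(D+z_i)=1\}\subset U$. By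
Lemma~\ref{lem:dim}(1), its complement in $\mathcal M_{g,k}$ has codimension at least $g-M>d$. Over
$U_i$, $h^0(K_C-D-z_i)=h^0(K_C-D)-1$ by Riemann--Roch. So the evaluation
$E_D\to\sigma_i^*L$ is surjective over $U_i$, and its kernel is the bundle
$E_{D+z_i}=\pi_*\omega_\pi(-D-Z_i)$. Over $U_i$ the zero scheme of the composite
$\mathcal O(-1)\to E_D\to\sigma_i^*L$ is therefore $\mathbb P(E_{D+z_i})$, which is smooth of
codimension $1$ in $X$, and as a set it is $T_i^*$. Every point of $T_i\cap X^\circ$ lies over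
$U_i$, and $c_1(\sigma_i^*L)=\psi_i+\mu_i\psi_i=m_i\psi_i$. Hence
\begin{equation}\label{eq:classTi}
[T_i\cap X^\circ]=m_i\psi_i-\eta\quad\text{in }H^2(X^\circ).
\end{equation}

\emph{The piece $T_0^*$.} Let $\mathcal C^*=\{h^0(D+2p)=1\}\subset\mathcal C$; it lies over $U$. Its
complement has codimension at least $g-1-M\ge d+1$ in $\mathcal C$: apply Lemma~\ref{lem:dim}(1) with
$\delta=M+2$ to $\mathcal C\setminus\bigcup Z_i=\mathcal M_{g,k+1}$ and to
$Z_i\cong\mathcal M_{g,k}$. Let $J$ be the rank $2$ bundle of relative $1$-jets of $L$ on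
$\mathcal C$, with fiber $H^0(L|_{2p})$ at $p$. The exact sequence
$0\to L\otimes\omega_\pi\to J\to L\to0$ shows that its Chern roots are $\xi$ and $\xi+K$. Over
$\mathcal C^*$ the kernel of $E_D\to J$ has rank $h^0(K_C-D-2p)=g-M-2$, and $E_D$ has rank $g-M$. So
this map is surjective there, and its kernel is a bundle $E_{D+2p}$ of rank $g-M-2\ge d$. Over
$\mathcal C^*$ the zero scheme of $\mathcal O(-1)\to J$ is $\mathbb P(E_{D+2p})$, which is smooth of
codimension $2$ in $\mathcal C_X$ (or empty), and as a set it is $T_0^*$. Every point of $T_0$ over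
$X^\circ$ lies over $\mathcal C^*$. So the part $T_0^\circ$ of $T_0$ over $X^\circ$ has class
\begin{equation}\label{eq:classT0}
[T_0^\circ]=(\xi-\eta)(\xi+K-\eta)\quad\text{in }H^4(\mathcal C_{X^\circ}),
\qquad \mathcal C_{X^\circ}=\mathcal C\times_{\mathcal M_{g,k}}X^\circ .
\end{equation}

In particular $\tilde T^*$ is smooth of pure dimension $N-1$.

\begin{remark}\label{rem:nonempty}
If $M\le g-2$, then $P(\mu)\ne\emptyset$. Indeed, take $d=0$ above. The space $X$ is nonempty of
dimension $N$, and $\tilde T$ is the union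
of $\tilde T^*$, of dimension at most $N-1$, and of bad loci of dimension $<N$. So $\dim T<N$, hence
$P'\ne\emptyset$, and $\tilde P$ is nonempty and maps to $P(\mu)$.
\end{remark}

From now on $d\ge1$. We write $\kappa$ and $\psi$ for the collections of all $\kappa_j$, $j\ge1$, and
all $\psi_i$, $i\le k$.

\begin{lemma}\label{lem:span}
\begin{enumerate}
\item For $1\le i\le k$, $H^{2d-2}(T_i^*)$ is spanned by restrictions of homogeneous polynomials $f$
in $\kappa,\psi,\eta$.
\item $H^{2d-2}(T_0^*)$ is spanned by restrictions of classes $f\cdot K^a$ with $a\ge0$ and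
$f\cdot[Z_i]$ with $1\le i\le k$, where $f$ is a homogeneous polynomial in $\kappa,\psi,\eta$.
\end{enumerate}
\end{lemma}

\begin{proof}
Note that $2d-2\le\frac{2g}3-2\le\frac{2g-2}3$, so the surjectivity part of
Proposition~\ref{prop:stable} is available in degrees $\le2d-2$.

(1) By the projective bundle formula $H^{2d-2}(T_i^*)$ is spanned by the products
$y\,\eta^j$ with $y\in H^{2d-2-2j}(U_i)$. By \eqref{eq:codim}, $y$ comes from
$H^{2d-2-2j}(\mathcal M_{g,k})$, and there it is a polynomial in $\kappa,\psi$; here $k\ge1$.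

(2) In the same way we are reduced to $H^u(\mathcal C^*)$ for $u\le2d-2$, which equals
$H^u(\mathcal C)$ by \eqref{eq:codim}. Since $\mathcal M_{g,k+1}=\mathcal C\setminus\bigsqcup Z_i$,
there is an exact Gysin sequence
\[
\bigoplus_{i\le k}H^{u-2}(Z_i)\xrightarrow{\ \sum\sigma_{i*}\ }H^u(\mathcal C)\to
H^u(\mathcal M_{g,k+1}).
\]
On $\mathcal M_{g,k+1}$ the class $K$ restricts to $\psi_{k+1}$, and the classes $\kappa_j$ and
$\psi_i$ ($i\le k$) are pulled back from $\mathcal M_{g,k}$. So by Proposition~\ref{prop:stable}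
every class in $H^u(\mathcal M_{g,k+1})$ is the restriction of a combination of classes
$\pi^*f\cdot K^a$. The kernel of the restriction consists of combinations of
$\sigma_{i*}f=\pi^*f\cdot[Z_i]$ with $f$ a polynomial in $\kappa,\psi$, again by
Proposition~\ref{prop:stable}.
\end{proof}

\subsection{The evaluation map}\label{subsec:eval}
Let $\mathcal P=\mathbb Q[\kappa_1,\kappa_2,\dots,\psi_1,\dots,\psi_k,\eta]$, graded by $\deg\kappa_j=j$,
$\deg\psi_i=\deg\eta=1$, and define a ring homomorphism
\[
\varepsilon:\mathcal P\to\mathbb Q[\eta],\qquad \eta\mapsto\eta,\quad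
\psi_i\mapsto\eta/m_i,\quad \kappa_j\mapsto s_j\eta^j,
\]
with $s_j$ as in \eqref{eq:sj} for the full tuple $\mu=(\mu_1,\dots,\mu_k,1^l)$. This is consistent
with $\kappa_0=2g-2=s_0$ and with $\kappa_{-1}:=\pi_*(1)=0=s_{-1}$.

The classes in Lemma~\ref{lem:span} come from $X$ and $\mathcal C_X$. So the pushforward to $X^\circ$
of their restriction to $\tilde T^\circ$ is computed by the projection formula: for $T_i$, multiply
by \eqref{eq:classTi}; for $T_0$, multiply by \eqref{eq:classT0} and apply
$\pi_*:H^*(\mathcal C_{X^\circ})\to H^{*-2}(X^\circ)$. On $P'$ these classes restrict to $0$, and the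
restriction of $\mathcal P$ to the cover $\tilde P$ factors through $\varepsilon$ by
Lemma~\ref{lem:chen}. So one \emph{expects} that $\varepsilon$ kills them. This would be automatic if
we knew that the powers of $\eta$ on $\tilde P$ are nonzero, but that is what we are proving. Hence a
formal computation is needed.

\begin{lemma}\label{lem:kernel}
The pushforwards to $X^\circ$ of the restrictions to $\tilde T^\circ$ of the classes in
Lemma~\ref{lem:span} are represented by homogeneous elements of $\ker\varepsilon\subset\mathcal P$.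
\end{lemma}

\begin{proof}
(a) From $T_i$, $1\le i\le k$, we get $f\cdot(m_i\psi_i-\eta)$, and
$\varepsilon(m_i\psi_i-\eta)=0$.

(b) From $T_0$ and $f\cdot[Z_i]$: on $Z_i$ we have $\xi=m_i\psi_i$ and $K=\psi_i$. So we get
$f\,(m_i\psi_i-\eta)((m_i+1)\psi_i-\eta)$, which lies in $\ker\varepsilon$ because
$\varepsilon(m_i\psi_i-\eta)=0$.

(c) From $T_0$ and $f\cdot K^a$: expand \eqref{eq:classT0} using $[Z_i][Z_j]=0$ for $i\ne j$,
$K[Z_i]=\psi_i[Z_i]$ and $[Z_i]^2=-\psi_i[Z_i]$:
\begin{align*}
(\xi-\eta)(\xi+K-\eta)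
&=(K-\eta)(2K-\eta)-\sum_i\mu_i[Z_i](3K-2\eta)+\sum_i\mu_i^2[Z_i]^2\\
&=(K-\eta)(2K-\eta)-\sum_i\mu_i[Z_i]\bigl((3+\mu_i)\psi_i-2\eta\bigr).
\end{align*}
Multiplying by $fK^a$ and applying $\pi_*$ gives $f\cdot q_a$ with
\[
q_a=2\kappa_{a+1}-3\eta\kappa_a+\eta^2\kappa_{a-1}
-\sum_{i\le k}\mu_i\psi_i^a\bigl((3+\mu_i)\psi_i-2\eta\bigr).
\]
In $2s_{a+1}-3s_a+s_{a-1}$ a zero with parameter $m$ contributes
\[
-2m^{-a-1}+3m^{-a}-m^{-a+1}=-m^{-a-1}(m-1)(m-2).
\]
This vanishes for $m=2$, so the $l$ simple zeros contribute nothing. On the other hand,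
\[
\varepsilon\bigl(\mu_i\psi_i^a((3+\mu_i)\psi_i-2\eta)\bigr)
=(m_i-1)m_i^{-a}\Bigl(\frac{m_i+2}{m_i}-2\Bigr)\eta^{a+1}
=-m_i^{-a-1}(m_i-1)(m_i-2)\,\eta^{a+1}.
\]
So the contributions of $z_1,\dots,z_k$ cancel, and $\varepsilon(q_a)=0$.
\end{proof}

\subsection{End of the proof of Theorem~\ref{thm:B}}
Suppose $\eta^d=0$ in $A^d(P(\mu))$, with $d\ge1$. By Lemma~\ref{lem:reduce}, $\eta^d=0$ in
$A^d(P')$.

\emph{Step 1: lifting a cycle.} As $P'=X^\circ\setminus T^\circ$, localization shows that
$\eta^d\cap[X^\circ]$ is the image of some $\tau\in A_{N-d}(T^\circ)$. The map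
$\tilde T^\circ\to T^\circ$ is proper and surjective and coefficients are rational. So $\tau$ lifts
to $A_{N-d}(\tilde T^\circ)$, because every subvariety of $T^\circ$ is the image of a subvariety of
$\tilde T^\circ$ that is generically finite over it. Taking closures of cycles, the lift is the
restriction of a class in $A_{N-d}(\tilde T^*)=A^{d-1}(\tilde T^*)$.

\emph{Step 2: passing to cohomology.} The cycle class of the latter lies in $H^{2d-2}(\tilde T^*)$,
which is described by Lemma~\ref{lem:span}. The cycle class map commutes with restriction to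
$\tilde T^\circ$ and with proper pushforward to $X^\circ$. So Lemma~\ref{lem:kernel} gives
\[
\eta^d=Q(\kappa,\psi,\eta)\ \text{ in }H^{2d}(X^\circ),\qquad
Q\in\ker\varepsilon\text{ homogeneous of degree }d .
\]

\emph{Step 3: the equation holds in $\mathcal P$.} The kernel of $H^{2d}(X)\to H^{2d}(X^\circ)$ is
the image of $H^{BM}_{2N-2d}(Z)$, which is $0$ since $\dim Z<N-d$. So $\eta^d=Q$ in $H^{2d}(X)$. As
$d<\operatorname{rk}E_D$, the projective bundle formula gives
$H^{2d}(X)=\bigoplus_{j=0}^dH^{2d-2j}(U)\,\eta^j$. The complement of $U$ in $\mathcal M_{g,k}$ has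
codimension $>d$, so $H^i(\mathcal M_{g,k})\to H^i(U)$ is injective for $i\le2d$ by
\eqref{eq:codim}. As $2d\le2g/3$, the polynomials in $\kappa,\psi$ of cohomological degree $\le2d$
inject into $H^*(\mathcal M_{g,k})$ by Proposition~\ref{prop:stable}. Altogether the degree $d$ part
of $\mathcal P$ injects into $H^{2d}(X)$, and $\eta^d=Q$ in $\mathcal P$.

Applying $\varepsilon$ yields $\eta^d=0$ in $\mathbb Q[\eta]$, a contradiction. \qed

\begin{remark}
Step 1 is the reason for working with Chow groups. Proper surjective maps are surjective on rational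
Chow groups but not on Borel--Moore homology: the normalization of a nodal cubic misses $H_1$. So the
argument shows that $\eta^d$ is nonzero in Chow, and it makes no statement about its image in
$H^{2d}(P(\mu))$.
\end{remark}

\begin{remark}
The hypothesis $3d\le g$ enters only through Proposition~\ref{prop:stable}, in Lemma~\ref{lem:span}
and in Step 3. For $g\ge g_0$ it cannot be weakened, by Theorem~\ref{thm:A}. The hypothesis
$d+M\le g-2$ enters through the dimension of $Z$, the codimensions of the complements of $U$, $U_i$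
and $\mathcal C^*$, and the ranks of the bundles. Some bound on $M$ is necessary, as the next section
shows with $g=3$, $M=2$, $d=1$.
\end{remark}

\section{A stratum with trivial tautological ring}\label{sec:genus3}

We prove Theorem~\ref{thm:range}(3) by computing $\lambda_1$ in two ways on
\[
P(2,1,1)=\{(C;z,w_1,w_2)\mid 2z+w_1+w_2\sim K_C\},\qquad g=3 .
\]
This stratum is nonempty: take the line section of a smooth plane quartic by a general tangent line.
Let $\mathbb E$ be the Hodge bundle and $\mathcal N=\pi_*\mathcal L\subset\mathbb E$, so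
$c_1(\mathcal N)=\eta$.

\emph{First computation.} Differentials in $\mathcal N$ vanish at $z$, so evaluation at $z$ gives a
map $\mathbb E/\mathcal N\to\sigma_z^*\omega_\pi$. It is surjective since $K_C$ is base point free.
Its kernel is a line bundle, with fiber the quotient of $H^0(K_C-z)$ by the fiber of $\mathcal N$.
Differentials in $\mathcal N$ also vanish at $w_1$, so evaluation at $w_1$ maps this kernel to
$\sigma_{w_1}^*\omega_\pi$. We claim that this last map is an isomorphism at every point. It can fail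
only if $h^0(K_C-z-w_1)\ge2$, and by Riemann--Roch $h^0(K_C-z-w_1)=h^0(z+w_1)$. So failure means that
$C$ is hyperelliptic and $z+w_1\in g^1_2$. Since $K_C\sim2g^1_2$, then also $z+w_2\in g^1_2$, whence
$w_1=w_2$, which is excluded. With Lemma~\ref{lem:chen},
\[
\lambda_1=c_1(\mathbb E)=\eta+\psi_z+\psi_{w_1}=\Bigl(1+\frac13+\frac12\Bigr)\eta=\frac{11}6\,\eta .
\]

\emph{Second computation.} By Grothendieck--Riemann--Roch (Mumford), $\lambda_1=\frac1{12}\kappa_1$
for families of smooth curves. Lemma~\ref{lem:chen} gives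
\[
\lambda_1=\frac1{12}\Bigl[\Bigl(3-\frac13\Bigr)+2\Bigl(2-\frac12\Bigr)\Bigr]\eta
=\frac{17}{36}\,\eta .
\]

Hence $\bigl(\frac{66}{36}-\frac{17}{36}\bigr)\eta=\frac{49}{36}\eta=0$, so $\eta=0$ and
$R^*(P(2,1,1))=\mathbb Q\ne\mathbb Q[\eta]/(\eta^2)$. Here $k=1$, $\mu_1=2$ and
$\lfloor g/3\rfloor+1=2$. If $C_0<3/2$, then $g=3>2C_0=C_0\mu_1$, so the equality asserted in
Theorem~\ref{thm:main} would fail for this $C_0$. \qed

\begin{thebibliography}{9}

\bibitem{Boldsen}
Boldsen, Math. Z. (2012).

\bibitem{CAAG}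
\emph{CAAG Seminar Notes, Spring 2025},
\texttt{https://github.com/eruditeandroid/CAAGnotes}.

\bibitem{Fulton}
Fulton, \emph{Intersection Theory}.

\bibitem{MW}
Madsen and Weiss, Annals (2007).

\bibitem{PP}
Pandharipande and Pixton, \emph{Relations in the tautological ring of the moduli space of curves}.

\bibitem{RW}
Randal-Williams, JEMS (2016).

\bibitem{Wahl}
Wahl, survey in the \emph{Handbook of Moduli}.

\end{thebibliography}

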